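# Sporadic points with rational $j$-invariant on $X_1(37m)$

## The guess: in high level, rational $j$ forces complex multiplication

Let $C$ be a curve over a number field $K$. A closed point $x$ of $C$ is a Galois orbit of points of $C(\overline{\mathbb Q})$, and its **degree** $\deg x$ is the size of that orbit. Over $K=\mathbb Q$, a closed point $x$ is called **sporadic** if $C$ has only finitely many closed points of degree at most $\deg x$. Two examples fix the notion. On $\mathbb P^1$ nothing is sporadic, since there are infinitely many points of degree $1$. On a curve of genus at least $2$, every rational point is sporadic, since by Faltings' theorem there are only finitely many rational points.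

For $N\ge1$ let $X_1(N)$ be the modular curve over $\mathbb Q$ whose non-cuspidal points are the isomorphism classes of pairs $(E,P)$, where $E$ is an elliptic curve and $P$ is a point of order $N$. A non-cuspidal point $x$ is called CM or non-CM according to $E$, and $j(x)$ denotes the $j$-invariant of $E$. The report "Women in Numbers 4" (http://archytas.birs.ca/workshops/2017/17w5083/report17w5083.pdf) asks:

*Is there an absolute constant $C$ such that for $N>C$ there are no non-CM, non-cuspidal sporadic points on $X_1(N)$ with rational $j$-invariant?*

The first guess is yes. Throughout, $N\ge 5$ and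
$$I_N=\frac{N^2}{2}\prod_{\ell\mid N}(1-\ell^{-2})=\deg\big(X_1(N)\to X(1)\big).$$
An elliptic curve over an algebraically closed field of characteristic not dividing $N$ has $2I_N$ points of order $N$, and $P$, $-P$ give the same point of $X_1(N)$. If $E/\mathbb Q$ is non-CM, Serre's open image theorem says that the Galois image in $\mathrm{GL}_2(\widehat{\mathbb Z})$ has some finite index $i$. Since $\mathrm{GL}_2(\mathbb Z/N)$ permutes the points of order $N$ transitively, every Galois orbit of such points has at least $2I_N/i$ elements, so every closed point over $E$ has degree at least $I_N/i$. These degrees are large, and a sporadic point must have small degree.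

How small? If $C$ has a nonconstant function of degree $\gamma$ over $K$, its fibers over the elements of $K$ give infinitely many closed points of degree at most $\gamma$. So
$$x \text{ sporadic}\ \Longrightarrow\ \deg x<\gamma\ \text{ for every such function.}\tag{1}$$
Let us test the guess.

*Surjective mod $\ell$ representation.* Let $N=\ell\geq 5$ be prime, and let $E/\mathbb Q$ be non-CM with Galois image all of $\mathrm{GL}_2(\mathbb F_\ell)$. Then there is one orbit, so $\deg x=I_\ell$. The function $j$ has degree $I_\ell$, so by (1) $x$ is not sporadic.

*Level $5$.* Consider $E_t:\ y^2+(1-t)xy-ty=x^3-tx^2$ with $P=(0,0)$. The standard formulas give $b_2=t^2-6t+1$, $b_4=t^2-t$, $b_6=t^2$, $b_8=-t^3$, and $\Delta=t^5(t^2-11t-1)$, which is nonzero for rational $t\ne0$. The tangent at $P$ is $y=0$, and it meets the curve again at $(t,0)$, so $-2P=(t,0)$. The line $x=t$ meets the curve where $y^2-t^2y=0$, so $2P=(t,t^2)$. The line $y=tx$ through $P$ and $2P$ meets the curve where $x(x-t)^2=0$, so its third intersection point is again $2P$. Hence $P+2P+2P=0$, and $P$ has order $5$. An isomorphism $(E_t,P)\cong(E_{t'},P)$ preserves the origin and its tangent $y=0$, so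 it is a scaling by some $u$. It multiplies $a_2=-t$ by $u^{2}$ and $a_3=-t$ by $u^{3}$ (up to inverting $u$), so $u=1$ and $t=t'$. Thus $X_1(5)$ has infinitely many rational points, and no sporadic points.

*Level $11$.* The map $j:X_1(N)\to\mathbb P^1$ has all ramification indices $3$ over $j=0$ and $2$ over $j=1728$, because $\mathrm{Aut}(E)$ acts freely on points of order $N\ge5$ (checked below). If $c$ is the number of cusps, Riemann–Hurwitz gives
$$2g-2=-2I_N+\tfrac23I_N+\tfrac12I_N+(I_N-c),\qquad g=1+\frac{I_N}{12}-\frac c2 .$$
For prime $N$ there are $(N-1)/2$ cusps of width $1$ and $(N-1)/2$ of width $N$, so $c=N-1$. For $N=11$ we get $g=1+5-5=1$. Since $X_1(11)$ has a rational cusp, it carries a function of degree $2$ over $\mathbb Q$. By Mazur's torsion theorem there is no rational non-cuspidal point. So every non-cuspidal point has degree at least $2$, and by (1) none is sporadic.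

So far the guess holds. The next section shows where it breaks.

## One point of small relative degree is enough

The open image argument bounds $\deg x/I_N$ from below for a fixed $E$. But the degrees that (1) allows a sporadic point also grow like $I_N$. So the quantity to watch is the *ratio* $\deg x/I_N$, and this ratio does not increase when we lift. If $y\in X_1(Mm)$ lies above $x\in X_1(M)$ under $(E,Q)\mapsto(E,mQ)$, a map of degree $I_{Mm}/I_M$, then
$$\frac{\deg y}{I_{Mm}}\le\frac{\deg x}{I_M}.\tag{2}$$
Hence the guess fails as soon as we have a constant $c$ such that $X_1(N)$ has only finitely many points of degree less than $cI_N$, for many $N$, together with *one* suitable point whose ratio is below $c$.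

**Theorem 1.** Let $N\ge5$, let $p\nmid N$ be prime, and let $K$ be a number field. If
$$d<\frac{p-1}{12(p+1)^2}\,I_N,$$
then $X_1(N)_K$ has only finitely many closed points of degree $\le d$ over $K$. The constant is $\frac1{108},\frac1{96},\frac1{108}$ for $p=2,3,5$. Hence if $30\nmid N$, it suffices that $d<I_N/108$.

**Theorem 2.** There is a closed non-cuspidal non-CM point $x\in X_1(37)$ with $j(x)\in\mathbb Q$ and $\deg x\mid 6$. For every $m\ge1$ with $30\nmid m$, every closed point of $X_1(37m)$ above $x$ is sporadic. So the constant $C$ of the question does not exist. Moreover, the set of $N$ for which $X_1(N)$ has a non-CM non-cuspidal sporadic point with rational $j$ has lower density at least $\frac{29}{1110}$.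

The **gonality** $\mathrm{gon}_F X$ of a curve over $F$ is the least degree of a nonconstant function on $X_F$. For example, over an algebraically closed field it is $1$ exactly for $\mathbb P^1$, and it is $2$ for a curve of genus $1$.

**Theorem 3** (supplement, not needed for the question)**.** If $p\nmid N$ is prime, then $\mathrm{gon}_{\overline{\mathbb Q}}X_1(N)\ge\frac{p-1}{12(p^2+1)}I_N$. If $6\nmid N$, this gives $\mathrm{gon}_{\overline{\mathbb Q}}X_1(N)\ge I_N/60$, with equality for $N=25$.

Whether the lifts of $x$ to levels $37m$ with $30\mid m$ are sporadic is not settled here, and it is not needed for the question.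

The numbers to keep in mind are $I_{37}=(37^2-1)/2=684$ and $6/684=1/114$. This ratio lies just below $1/108$.

## Supersingular points as fixed points of a twisted Frobenius

For $N\ge5$, $X_1(N)$ is a smooth proper curve over $\mathbb Z[1/N]$ with geometrically connected fibers. Its non-cuspidal geometric points are the isomorphism classes of pairs $(E,P)$. For $a$ prime to $N$ it carries the diamond automorphism $\langle a\rangle:(E,P)\mapsto(E,aP)$ (Igusa; Deligne–Rapoport; Katz–Mazur). For example $\langle-1\rangle=\mathrm{id}$, because $-1$ is an isomorphism $(E,P)\cong(E,-P)$.

Fix a prime $p\nmid N$ and put $k=\overline{\mathbb F}_p$, $q=p^2$, $X_k=X_1(N)_k$. Let $F:X_k\to X_k$ be the $k$-linear $q$-Frobenius coming from the $\mathbb F_p$-model, so $F(E,P)=(E^{(q)},P^{(q)})$. Define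
$$\Phi=\langle p\rangle^{-1}\circ F .$$
This is a $k$-morphism of degree $q$ and a universal homeomorphism. In particular it is bijective on $k$-points.

An elliptic curve over $k$ is supersingular if $[p]$ is purely inseparable. The Eichler–Deuring mass formula says $\sum_{E\text{ ss}}1/|\mathrm{Aut}\,E|=\frac{p-1}{24}$, where the sum is over isomorphism classes of supersingular curves.

**Lemma 4.** The number $n$ of fixed points of $\Phi$ is finite and satisfies $n\ge\frac{p-1}{12}I_N$.

**Step 1: finiteness.** The fixed locus is closed. If it were infinite it would be all of the irreducible curve $X_k$, so $\Phi=\mathrm{id}$, contradicting $\deg\Phi=q>1$.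

**Step 2: supersingular points are fixed.** Let $E/k$ be supersingular. Then $[p]$ is purely inseparable of degree $p^2$. By Silverman, *AEC*, II.2.12, it factors as $[p]=\alpha\circ\mathrm{Fr}_q$ with $\alpha:E^{(q)}\to E$ of degree $1$. Also $\alpha$ preserves origins, so it is an isomorphism of elliptic curves. Evaluating at $P$ gives $\alpha(P^{(q)})=pP$, so $(E^{(q)},P^{(q)})\cong(E,pP)$. That is, $F(x)=\langle p\rangle x$, hence $\Phi(x)=x$.

**Step 3: counting them.** We first check that $\mathrm{Aut}(E)$ acts freely on points of order $N\ge5$; the argument is valid in every characteristic. An automorphism $\alpha\ne1$ is a root of unity in $\mathbb Z$ or in an imaginary quadratic order, so it has order $2,3,4$ or $6$, and $\deg(1-\alpha)=4,3,2,1$ respectively. For order $2$ the kernel of $1-\alpha$ is $E[2]$. In general a point in the kernel has order dividing $\deg(1-\alpha)$, hence less than $5$. So $E$ accounts for $2I_N/|\mathrm{Aut}\,E|$ points of $X_k$, and the number of supersingular points is $\frac{p-1}{24}\cdot2I_N=\frac{p-1}{12}I_N$. $\square$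

For example, let $p=2$ and $N=5$, so $I_5=12$ and the count is $1$. The mass is $\frac1{24}$, carried by the single supersingular curve $y^2+y=x^3$ with $|\mathrm{Aut}|=24$, and its $24$ points of order $5$ form one free orbit. For $N=37$ the count is $57$ when $p=2$ and $114$ when $p=3$.

## Functions of small degree, and the gonality of $X_1(N)$

**Lemma 5.** If $X_k$ has a nonconstant function $h$ of degree $\gamma$, then $n\le(q+1)\gamma$.

*Proof.* Since $\deg(h\circ\Phi)=q\gamma\ne\gamma$, we have $h\circ\Phi\ne h$. So the pullback of the diagonal of $\mathbb P^1\times\mathbb P^1$, which has class $(1,1)$, under $(h,h\circ\Phi)$ is an effective divisor of degree $\gamma+q\gamma$. If $\Phi(x)=x$, then $h(x)=h(\Phi(x))$, so $x$ lies on this divisor. $\square$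

**Lemma 6.** If $X_1(N)_{\overline{\mathbb Q}}$ has a nonconstant function of degree $\gamma$, then $X_k$ has a nonconstant function of degree at most $\gamma$.

*Proof.* The function is defined over a number field $K'$. Let $L$ be its polar line bundle, so $\deg L=\gamma$ and $h^0(L)\ge2$. Let $R$ be the local ring of $\mathcal O_{K'}$ at a place above $p$. The model $X_1(N)_R$ is smooth over $R$, hence regular, so $L$ extends to a line bundle on it. The degree on fibers is constant, and $h^0$ is upper semicontinuous. So the restriction to the special fiber, and after extending the residue field to $X_k$, has degree $\gamma$ and $h^0\ge2$. The quotient of two independent sections is a nonconstant function of degree at most $\gamma$. $\square$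

**Proof of Theorem 3.** *The bound.* Put $\gamma=\mathrm{gon}_{\overline{\mathbb Q}}X_1(N)$. Lemmas 4, 5 and 6 give $\frac{p-1}{12}I_N\le n\le(p^2+1)\gamma$. For $p=2$ and for $p=3$ this reads $\gamma\ge I_N/60$, so this bound holds whenever $6\nmid N$.

*Equality at $N=25$.* Here $I_{25}=300$, so the gonality is at least $5$. Let
$$H=\Big\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z):\ a\equiv d\equiv\pm1\ (5),\ 25\mid c\Big\}\supset\pm\Gamma_1(25).$$
Conjugation by $\mathrm{diag}(5,1)$ sends $(b,c)$ to $(5b,c/5)$ and carries $H$ onto $\pm\Gamma(5)$, which has index $|SL_2(\mathbb F_5)|/2=60$. With $12$ cusps of width $5$ and no elliptic points, its genus is $1+\frac{60}{12}-\frac{12}2=0$. Conjugation preserves genus and covolume, so $H$ also has genus $0$ and index $60$. Hence $X_1(25)$ has a map of degree $300/60=5$ to $\mathbb P^1$ over $\mathbb C$. Maps of degree $5$ to $\mathbb P^1$ are parametrized by a scheme locally of finite type over $\overline{\mathbb Q}$. It has a $\mathbb C$-point, so it has a $\overline{\mathbb Q}$-point. The gonality is exactly $5=I_{25}/60$. $\square$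

## From infinitely many points to an abelian family, and the doubling bound $I_N/120$

A gonality bound concerns functions, while Theorem 1 concerns arbitrary infinite sets of points. The link is Faltings' theorem (*The general case of S. Lang's conjecture*, 1994): if $W$ is a closed subvariety of an abelian variety $A$ over a number field $K$, then $W(K)$ is contained in a finite union of translates of abelian subvarieties that are contained in $W$.

Write $X=X_1(N)$, let $J$ be its Jacobian, and let $X^{(\delta)}$ be the symmetric power, which parametrizes effective divisors of degree $\delta$.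

**Lemma 7.** Suppose $X_K$ has infinitely many closed points of degree $\delta$ and $\mathrm{gon}_{\overline{\mathbb Q}}X>\delta$. Then over some number field $K'\supset K$ there are a nonzero abelian subvariety $B\subset J$, a class $w\in\mathrm{Pic}^\delta$, and a relative effective Cartier divisor $\mathcal D\subset X\times B$ over $B$ of degree $\delta$, such that the fiber $D_s$ over $s$ has class $[D_s]=w+s$.

An example of the situation is an elliptic curve $X$ of positive rank with $\delta=1$: then $B$ is $X$ itself and $\mathcal D$ is the diagonal.

**Step 1: find a translate.** Each closed point of degree $\delta$ is a $K$-point of $X^{(\delta)}$, so $X^{(\delta)}(K)$ is infinite. The map $X^{(\delta)}\to\mathrm{Pic}^\delta_X$ is injective on $\overline{\mathbb Q}$-points, because two distinct linearly equivalent effective divisors of degree $\delta$ would give a nonconstant function of degree at most $\delta$. Its image $W$ is closed and has infinitely many $K$-points. Subtracting one of the closed points of degree $\delta$ identifies $\mathrm{Pic}^\delta$ with $J$ over $K$. Since $W(K)$ is infinite, Faltings' theorem shows that $W$ contains a translate $w+B$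 of a nonzero abelian subvariety.

**Step 2: lift the translate to $X^{(\delta)}$.** Let $P\subset X^{(\delta)}_{\overline{\mathbb Q}}$ be the reduced preimage of $w+B$. The map $P\to w+B$ is proper and bijective on points, hence finite. Some component of $P$ surjects onto $w+B$, and by injectivity it contains all points of $P$, so $P$ is irreducible. In characteristic $0$ a finite bijective map of varieties is birational. Since $w+B$ is normal, $P\to w+B$ is an isomorphism. Its inverse is a morphism $B\to X^{(\delta)}$, $s\mapsto D_s$, with $[D_s]=w+s$. Pulling back the universal divisor gives $\mathcal D$. Everything is defined over a number field $K'\supset K$. $\square$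

**The natural first attempt.** Turn the family into a function. Since $[D_s+D_{-s}]=2w$ for all $s$, the divisors $D_s+D_{-s}$ are linearly equivalent. Infinitely many of them are distinct, because a given divisor splits as a sum of two effective divisors in only finitely many ways, and $D_s$ determines $s$. So there is a nonconstant function of degree at most $2\delta$. Hence infinitely many closed points of degree at most $d$ force $\mathrm{gon}_{\overline{\mathbb Q}}X\le2d$ (trivially so if the gonality is already at most $d$), and Theorem 3 gives
$$d\ge\frac{p-1}{24(p^2+1)}I_N .\tag{3}$$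
The constant is $\frac1{120}$ for $p=2$ and $p=3$. For $p\ge5$ it is smaller, since then $\frac{p-1}{p^2+1}<\frac1p\le\frac15$. So doubling yields finiteness for $d<I_N/120$, and we need it for $d=I_N/114$. Rounding up does not help at level $37$: Theorem 3 gives $\mathrm{gon}\ge684/60=11.4$, hence $\mathrm{gon}\ge12$, and $12\le2\cdot6$ is no contradiction. With the bound $\deg x\le6$, the attempt stops exactly here.

**Where the factor is lost.** Doubling costs $2\delta(q+1)$ fixed points, that is, $\delta(q+1)$ twice. To see what could replace this, read Lemma 5 on the surface $X_k\times\mathbb P^1$. Let $Y$ be the graph of $h$ and $Y'=(\Phi\times1)^*Y$ the graph of $h\circ\Phi$. Let $\mathsf a,\mathsf b$ be the classes of $\{x\}\times\mathbb P^1$ and $X_k\times\{s\}$, so $\mathsf a^2=\mathsf b^2=0$ and $\mathsf a\mathsf b=1$. Numerically these span everything on $X_k\times\mathbb P^1$, so $Y\equiv\gamma\mathsf a+\mathsf b$ and $Y'\equiv q\gamma\mathsf a+\mathsf b$, and $Y\cdot Y'=\gamma(q+1)$. Each fixed point $x$ contributes the common point $(x,h(x))$, which is Lemma 5 again.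

Now replace $\mathbb P^1$ by the abelian variety, and the graph by the family $\mathcal D$ itself, without doubling. Then $Y$ has an extra component orthogonal to $\mathsf a$ and $\mathsf b$. The Hodge index theorem and Cauchy–Schwarz bound its contribution by $2\sqrt q\,\delta$ (per unit of $Y\cdot\mathsf a$), in place of the second $\delta(q+1)$. The total is $\delta(1+\sqrt q)^2$. For $p=2$ this replaces $10$ by $9$, that is, $\frac1{120}$ by $\frac1{108}$.

## Intersecting a family of divisors with its Frobenius pullback

**Proposition 8.** Let $T$ be an abelian variety over $k$ of dimension $r\ge1$. Let $\mathcal E$ be an effective divisor on $X_k\times T$ such that $\mathcal O(\mathcal E)$ has degree $\delta$ on the fibers $X_k\times\{s\}$, and such that $s\mapsto[\mathcal O(\mathcal E)|_{X_k\times s}]\in\mathrm{Pic}(X_k)$ is nonconstant. Then $n\le\delta(1+\sqrt q)^2=\delta(p+1)^2$.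

The proof uses only that $\Phi$ is a universal homeomorphism of degree $q>1$. As a sanity check, let $X$ be an elliptic curve over $\mathbb F_q$, $\Phi$ its $q$-Frobenius, $T=X_k$ and $\mathcal E$ the diagonal. The fiber class is $[s]$, so $\delta=1$, and the bound is $\#X(\mathbb F_q)\le(1+\sqrt q)^2$, the upper half of Hasse's theorem.

From here on in the proof write $X=X_k$.

**Step 1: choose a component that really moves.** A component $\{x\}\times T$ contributes the constant class $[x]$. A component $X\times G$, with $G$ a prime divisor on $T$, is a pullback from $T$, so it contributes the trivial class. If all components had these forms, the class map would be constant. So there is an irreducible reduced component $\mathcal D$ of neither form; its dimension is $r$. We record what we need.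

- *$\mathcal D$ dominates $T$.* Otherwise $\mathcal D\subset X\times G$ with $G$ irreducible closed of dimension at most $r-1$, and $\mathcal D=X\times G$ for dimension reasons.
- *$\mathcal D$ dominates $X$.* Otherwise $\mathcal D\subset\{x\}\times T$ for some $x$, and equality holds by dimension. By properness $\mathcal D\to X$ is then surjective.
- *For every $x$, $\Theta_x=\{s:(x,s)\in\mathcal D\}$ is not all of $T$.* Otherwise $\mathcal D=\{x\}\times T$.
- *The closed set $S=\{s:X\times s\subset\mathcal D\}=\bigcap_x\Theta_x$ has codimension at least $2$, so it is empty if $r=1$.* Indeed $S\ne T$, and a component $G$ of codimension $1$ would give $\mathcal D=X\times G$.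
- *If $\delta_1$ is the degree of $\mathcal O(\mathcal D)$ on the fibers $X\times\{s\}$, then $1\le\delta_1\le\delta$.* On a general fiber $\mathcal D$ restricts to a nonempty effective divisor, so $\delta_1\ge1$. Every component of $\mathcal E$ restricts to an effective, possibly zero, divisor on a general fiber, so $\delta_1\le\delta$.

**Step 2: $\mathcal D\ne(\Phi\times1)^{-1}\mathcal D$ as sets, so that the intersection will be proper.** Suppose they are equal. For $s\notin S$ the set $\{x:(x,s)\in\mathcal D\}$ has at most $\delta_1$ elements, and $\Phi$ maps it injectively into itself, hence permutes it. So each of its points satisfies $\Phi^jx=x$ for some $1\le j\le\delta_1$. Since $\deg\Phi^j=q^j>1$, there are only finitely many such $x$ in all. Now $\dim(X\times S)\le r-1<\dim\mathcal D$, so $\mathcal D\setminus(X\times S)$ is dense in the irreducible set $\mathcal D$. Therefore $\mathcal D$ is contained in a finite union of sets $\{x\}\times T$, hence in one of them, a contradiction. Since $\Phi\times1$ is a homeomorphism, $(\Phi\times1)^{-1}\mathcal D$ is irreducible of dimension $r$, so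
$$V:=\mathcal D\cap(\Phi\times1)^{-1}\mathcal D\quad\text{has dimension at most } r-1 .$$

**Step 3: cut down to a surface.** If $r=1$, let $Z=T$. If $r\ge2$, let $Z\subset T$ be the intersection of $r-1$ general members of a very ample linear system $|H|$. By Bertini's theorem for very ample systems, valid in every characteristic, $Z$ is a smooth connected curve. Since $\dim S\le r-2$ and each general member lowers dimension, we may take $Z\cap S=\emptyset$. The pullback of $|H|$ to $X\times T$ is base-point free, so a general member contains no component of a given closed subset. Hence each member lowers $\dim V$ by at least one, and $(X\times Z)\cap V$ is finite.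

On the smooth surface $X\times Z$ put $Y=\mathcal D|_{X\times Z}$ and $Y'=(\Phi\times1)^*Y$. Here $Y$ is an effective divisor, since $X\times Z\subset\mathcal D$ would mean $Z\subset S$. The set $Y\cap Y'$ lies in $V$, so it is finite. Let $\mathsf a,\mathsf b$ be the numerical classes of $\{x\}\times Z$ and $X\times\{s\}$, so $\mathsf a^2=\mathsf b^2=0$ and $\mathsf a\mathsf b=1$. Then $Y\cdot\mathsf b=\delta_1$. Put $e=Y\cdot\mathsf a$.

We have $e\ge1$. Indeed, for any $x$ the restriction $\mathcal D|_{\{x\}\times T}$ is an effective divisor (as $\Theta_x\ne T$) and nonzero (as $\mathcal D\to X$ is surjective). Its degree against $H^{r-1}$, or its degree if $r=1$, is positive, and this number is $e$.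

**Step 4: each fixed point contributes at least $e$, so $Y\cdot Y'\ge ne$.** Let $\Phi(x)=x$, and let $t$ be a local parameter of $X$ at $x$. The inclusion $\{x\}\times Z\hookrightarrow X\times Z$ followed by $\Phi\times1$ is the same inclusion. So if $\{x\}\times Z$ were contained in $Y$, it would be contained in $Y'$ as well, and $Y\cap Y'$ would be infinite. Hence $\{x\}\times Z\not\subset Y$. At a point $(x,s)$ let $y$ be a local equation of $Y$. Since $\Phi\times1$ fixes $(x,s)$, $y'=(\Phi\times1)^*y$ is a local equation of $Y'$ there. The restrictions of $y$ and $y'$ to $\{x\}\times Z$ agree, so $y'-y\in(t)$ and $(y,y')\subset(y,t)$. Writing $\mathcal O$ for the local ring at $(x,s)$, we get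
$$\dim_k\mathcal O/(y,y')\ \ge\ \dim_k\mathcal O/(y,t).$$
Summing over $s$, the points above $x$ contribute at least $Y\cdot\mathsf a=e$ to $Y\cdot Y'$. Different fixed points $x$ give different points $(x,s)$, and all other local contributions are nonnegative, since $Y$ and $Y'$ share no component.

**Step 5: $Y^2\ge0$, by moving $\mathcal D$ with translations of $T$.** For $u\in T$ let $\mathcal D_u$ be the pullback of $\mathcal D$ under $(x,s)\mapsto(x,s+u)$. The $\mathcal D_u$ form an algebraic family over the connected variety $T$, so $\mathcal O(\mathcal D_u)$ has the same degree on any given curve as $\mathcal O(\mathcal D)$. Let $C$ be a component of $Y$ and $(x,s)\in C$. Since $\Theta_x\ne T$, there is $u$ with $s+u\notin\Theta_x$, that is, $(x,s)\notin\mathcal D_u$. Then $C\not\subset\mathcal D_u$, so $C\cdot Y=\deg\mathcal O(\mathcal D_u)|_C\ge0$. Summing over the components of $Y$ with multiplicity gives $Y^2\ge0$.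

**Step 6: the upper bound, by the Hodge index theorem.** The map $\Phi\times1$ has degree $q$ on $X\times Z$, so $(\Phi\times1)^*$ multiplies intersection numbers by $q$. Also $(\Phi\times1)^*\mathsf a=q\mathsf a$ and $(\Phi\times1)^*\mathsf b=\mathsf b$. From $Y'\cdot q\mathsf a=q\,Y\cdot\mathsf a$ and $Y'\cdot\mathsf b=q\,Y\cdot\mathsf b$ we get $Y'\cdot\mathsf a=e$ and $Y'\cdot\mathsf b=q\delta_1$. Put
$$Y_0=Y-\delta_1\mathsf a-e\mathsf b,\qquad Y_0'=(\Phi\times1)^*Y_0=Y'-q\delta_1\mathsf a-e\mathsf b .$$
Both are orthogonal to $\mathsf a$ and $\mathsf b$, and $Y_0'^2=qY_0^2$. The Hodge index theorem says that a class orthogonal to a class of positive self-intersection has self-intersection at most $0$. Since $(\mathsf a+\mathsf b)^2=2>0$, minus the intersection form is positive semidefinite on $\{\mathsf a,\mathsf b\}^\perp$. Cauchy–Schwarz gives $|Y_0\cdot Y_0'|\le\sqrt q\,|Y_0^2|$. Moreover $Y_0^2=Y^2-2\delta_1e$, so by Step 5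
$$|Y_0^2|=2\delta_1e-Y^2\le2\delta_1e .$$
Expanding $Y\cdot Y'$ with $Y=Y_0+\delta_1\mathsf a+e\mathsf b$ and $Y'=Y_0'+q\delta_1\mathsf a+e\mathsf b$, and using Step 4,
$$ne\le Y\cdot Y'=Y_0\cdot Y_0'+\delta_1e+q\delta_1e\le\delta_1e\,(1+2\sqrt q+q)=\delta_1e\,(1+\sqrt q)^2 .$$
Dividing by $e\ge1$ gives $n\le\delta_1(1+\sqrt q)^2\le\delta(1+\sqrt q)^2$. $\square$

## Carrying the family to characteristic $p$: proof of Theorem 1

Suppose $X_K$ has infinitely many closed points of degree at most $d$, where $X=X_1(N)$. We show
$$n\le d(p+1)^2.\tag{4}$$
Together with Lemma 4 this gives $d\ge\frac{p-1}{12(p+1)^2}I_N$, which is Theorem 1.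

**Case (i): $\mathrm{gon}_{\overline{\mathbb Q}}X\le d$.** Lemma 6 gives a nonconstant function on $X_k$ of degree at most $d$, and Lemma 5 gives $n\le(q+1)d\le(p+1)^2d$.

**Case (ii): $\mathrm{gon}_{\overline{\mathbb Q}}X>d$.** Some $\delta\le d$ is the degree of infinitely many closed points, and $\mathrm{gon}_{\overline{\mathbb Q}}X>\delta$. Lemma 7 provides $K'$, $B$, $w$ and $\mathcal D\subset X\times B$. We must reduce $\mathcal D$ modulo $p$ and keep its class map nonconstant.

**Step 1: reduce $B$.** Let $R$ be the local ring of $\mathcal O_{K'}$ at a place above $p$, with residue field $\kappa$, and let $\mathcal X=X_1(N)_R$. This is smooth and proper over $R$ with geometrically connected fibers. So $\mathrm{Pic}_{\mathcal X/R}$ is separated, and $\mathcal J:=\mathrm{Pic}^0_{\mathcal X/R}$ is an abelian scheme with generic fiber $J$. Thus $J$ has good reduction. For a prime $\ell\ne p$, inertia acts trivially on $V_\ell J$, hence on $V_\ell B\subset V_\ell J$, and by the criterion of Néron–Ogg–Shafarevich $B$ has good reduction. Let $\mathcal B$ be the corresponding abelian scheme over $R$.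

**Step 2: the inclusion $B\subset J$ keeps a finite kernel modulo $p$.** Abelian schemes over $R$ are Néron models, so homomorphisms extend. Let $\iota:\mathcal B\to\mathcal J$ extend the inclusion. By Poincaré reducibility, after enlarging $K'$ if necessary, there are $\rho:J\to B$ and $m\ge1$ with $\rho\circ\iota=[m]$. This identity extends to $\mathcal B$, so it holds on the special fiber. There $\ker\iota\subset\ker[m]$, which is finite.

**Step 3: reduce $\mathcal D$.** The scheme $\mathcal X\times_R\mathcal B$ is smooth over $R$, hence regular. So the closure $\overline{\mathcal D}$ of $\mathcal D$ as a divisor (closures of prime components, with multiplicity) is an effective Cartier divisor. It has no vertical components and is flat over $R$. The special fiber $\mathcal X_\kappa\times\mathcal B_\kappa$ is irreducible, and it is not contained in $\overline{\mathcal D}$. So $\overline{\mathcal D}$ restricts to an effective divisor on it. After base change to $k$ we obtain an effective divisor $\mathcal E$ on $X_k\times T$, where $T=\mathcal B_k$ and $\dim T\ge1$.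

**Step 4: the fiber degree is $\delta$.** The pullback of $\mathcal O(\overline{\mathcal D})$ along the zero section of $\mathcal B$ is a line bundle on $\mathcal X$, and its degree is constant over $R$. So $\mathcal O(\mathcal E)$ has degree $\delta$ on $X_k\times\{0\}$. Since $T$ is connected, it has degree $\delta$ on every $X_k\times\{s\}$.

**Step 5: the class map is nonconstant.** The line bundle $\mathcal O(\overline{\mathcal D})$ defines a morphism $\mathcal B\to\mathrm{Pic}_{\mathcal X/R}$. Subtract its value at $0$. On the generic fiber the result is $s\mapsto[D_s]-[D_0]=s$, that is, $\iota$. Since $\mathrm{Pic}_{\mathcal X/R}$ is separated and $\mathcal B$ is flat over $R$, it equals $\iota$ everywhere. So the class map of $\mathcal E$ is a translate of $\iota_k$. By Step 2 this has finite kernel, and $\dim T\ge1$, so it is nonconstant.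

Proposition 8 now gives $n\le\delta(p+1)^2\le d(p+1)^2$, which is (4). The constants are $\frac1{12\cdot9}$, $\frac2{12\cdot16}$ and $\frac4{12\cdot36}$ for $p=2,3,5$. If $30\nmid N$, one of these primes does not divide $N$, and all three constants are at least $\frac1{108}$. $\square$

## A point on $X_1(37)$ of degree dividing $6$

A rational subgroup of order $37$ on a non-CM curve over $\mathbb Q$ gives at once a point of $X_1(37)$ of degree dividing $36/2=18$. Its ratio is then only known to be at most $18/684=1/38$, which is not enough. We gain a further factor $3$ by controlling ramification.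

**Step 1: a curve with a rational subgroup of order $37$.** Let $j_0=-7\cdot11^3=-9317$. By Mazur–Swinnerton-Dyer (*Arithmetic of Weil curves*, Invent. Math. 25, 1974; see also the table in Mazur, *Rational isogenies of prime degree*, Invent. Math. 44, 1978), $j_0$ is the $j$-invariant of a non-cuspidal rational point of $X_0(37)$. It is not one of the thirteen rational CM $j$-invariants
$$0,\ 1728,\ -3375,\ 8000,\ -32768,\ 54000,\ 287496,\ -12288000,\ 16581375,$$
$$-884736,\ -884736000,\ -147197952000,\ -262537412640768000 .$$
Put $u=1/(j_0-1728)$ and
$$E:\ y^2+xy=x^3-36u\,x-u .$$
Here $b_2=1$, $b_4=-72u$, $b_6=-4u$, $b_8=-u-1296u^2$. So $\Delta=u+3456u^2+1728^2u^3=u(1+1728u)^2=j_0^2u^3$, because $1+1728u=j_0u$. Also $c_4=1+1728u=j_0u$, so $j(E)=c_4^3/\Delta=j_0$.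

Since $j_0\ne0,1728$, $\mathrm{Aut}(E_{\overline{\mathbb Q}})=\{\pm1\}$. The rational point of $X_0(37)$ is the class of $(E,A)$ for some subgroup $A\subset E(\overline{\mathbb Q})$ of order $37$. For $\sigma\in G_{\mathbb Q}$, $(E,\sigma A)\cong(E,A)$ by an automorphism $\pm1$ of $E$, so $\sigma A=A$. Thus $A$ is $\mathbb Q$-rational. Let $\lambda:G_{\mathbb Q}\to\mathbb F_{37}^*$ be the character on $A$, and $\lambda'$ the character on $E[37]/A$, which is a rational subgroup of order $37$ of $E':=E/A$.

**Step 2: make the character unramified at $37$.** We have $37\nmid9317$, and $1728-j_0=11045=5\cdot47^2$ is not divisible by $37$. So the equation is integral at $37$ and $\Delta$ is a unit there, and $E$ has good reduction at $37$. In the supersingular case inertia would act irreducibly on $E[37]$ (Serre, *Propriétés galoisiennes…*, 1972, Prop. 12), but $E[37]$ contains $A$. So the reduction is ordinary. Then inertia $I_{37}$ acts on the kernel of reduction in $E[37]$, a subgroup of order $37$, by the cyclotomic character, and trivially on the quotient.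

- If $A$ is not the kernel of reduction, it maps isomorphically to this quotient, so $\lambda|_{I_{37}}=1$. Put $(E_1,A_1,\lambda_1)=(E,A,\lambda)$.
- If $A$ is the kernel of reduction, then $E[37]/A$ is this quotient, so $\lambda'|_{I_{37}}=1$. Put $(E_1,A_1,\lambda_1)=(E',E[37]/A,\lambda')$.

In both cases $\lambda_1|_{I_{37}}=1$, and $E_1$ is isogenous over $\mathbb Q$ to $E$, so it is non-CM with $j(E_1)\in\mathbb Q$.

**Step 3: control ramification at $\ell\ne37$.** Since $j_0\in\mathbb Z$, $E$ has potentially good reduction everywhere, and hence so does the isogenous curve $E_1$. By Serre–Tate, $I_\ell$ acts on $T_{37}E_1$ through a finite group that embeds in the automorphism group of an elliptic curve over $\overline{\mathbb F}_\ell$. As in Lemma 4, elements of such a group have order $1,2,3,4$ or $6$. So $\sigma^{12}$ acts trivially for $\sigma\in I_\ell$, and $\lambda_1^{12}|_{I_\ell}=1$.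

**Step 4: conclude with Minkowski's theorem.** The character $\lambda_1^{12}$ is unramified at every finite prime, and by Minkowski's theorem $\mathbb Q$ has no nontrivial extension unramified at all finite primes. So $\lambda_1^{12}=1$. Hence $\mathrm{im}(\lambda_1)\cdot\{\pm1\}$ lies in the subgroup of order $12$ of the cyclic group $\mathbb F_{37}^*$ of order $36$.

**Step 5: the degree.** Let $P$ generate $A_1$, and let $x\in X_1(37)$ be the closed point of $(E_1,P)$. Then $\sigma$ sends $(E_1,P)$ to $(E_1,\lambda_1(\sigma)P)$. Since $E_1$ is non-CM, $\mathrm{Aut}(E_1)=\{\pm1\}$, so this is isomorphic to $(E_1,P)$ if and only if $\lambda_1(\sigma)=\pm1$. Therefore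
$$\deg x=\big|\mathrm{im}(\lambda_1)\{\pm1\}/\{\pm1\}\big|\quad\text{divides } 12/2=6 .$$

## Climbing from level $37$ to level $37m$: proof of Theorem 2

The first assertion of Theorem 2 is the previous section.

**Lifts are sporadic.** Let $N=37m$ with $30\nmid m$, and let $y\in X_1(N)$ be any closed point above $x$. By (2) and $\deg x\le6=I_{37}/114$,
$$\deg y\le\deg x\cdot\frac{I_N}{I_{37}}\le\frac{I_N}{114}<\frac{I_N}{108}.$$
Since $37$ is prime to $30$, we also have $30\nmid N$, so Theorem 1 applies with $K=\mathbb Q$ and some $p\in\{2,3,5\}$ not dividing $N$. It says that $X_1(N)$ has only finitely many closed points of degree at most $\deg y$. So $y$ is sporadic. It is non-cuspidal and non-CM, and $j(y)=j(x)\in\mathbb Q$.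

At level $37$ itself this can be read from the fixed points. Infinitely many points of degree at most $6$ would force $n\le6\cdot9=54$ for $p=2$, but there are already $57$ supersingular fixed points. For $p=3$ the corresponding numbers are $6\cdot16=96$ and $114$.

**No constant exists.** For every $a\ge1$ the level $N=37^a$ is covered, so sporadic points of the required kind occur for arbitrarily large $N$.

**Density.** All levels in $\{N:37\mid N,\ 30\nmid N\}$ are covered. This set has density $\frac1{37}\cdot\frac{29}{30}=\frac{29}{1110}$, which is therefore a lower bound for the lower density in Theorem 2. The answer to the question is no. $\square$
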